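
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Dirichlet energy, Lyapunov exponents, and entropy of Reeb flows}


\begin{abstract}
Let $(M,\alpha)$ be a closed contact 3-manifold with Reeb vector field $X_\alpha$. For Anosov Reeb flows, the infimum of the Dirichlet energy $\int_M\|\mathcal L_{X_\alpha}J\|^2\,\alpha\wedge d\alpha$ over compatible complex structures $J$ on $\ker\alpha$ is the square of the entropy of the flow divided by the volume, and it was conjectured that this holds for every contact form. We show that the infimum always equals $\int_M\chi^2\,\alpha\wedge d\alpha$, where $\chi$ is the upper Lyapunov exponent. Consequently the conjectured identity holds if and only if $\chi$ is almost everywhere constant. We construct a contact form for which $\chi$ is not almost everywhere constant, so the conjecture is false,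 and we show that every closed co-oriented contact 3-manifold carries contact forms that violate the identity by an arbitrarily large factor.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $M$ be a closed, connected, oriented 3-manifold with a contact form $\alpha$. Thus $\alpha\wedge d\alpha$ is a volume form, and we take it to be positive. Let $\xi=\ker\alpha$, and let $X=X_\alpha$ be the Reeb vector field, defined by $\alpha(X)=1$ and $\iota_Xd\alpha=0$. Write
\[
\mu=\alpha\wedge d\alpha,\qquad \mathrm{Vol}=\mu(M),\qquad m=\mu/\mathrm{Vol}.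
\]
All data are $C^\infty$. The flow $\varphi_t$ of $X$ preserves $\alpha$, hence also $\xi$, the area form $d\alpha|_\xi$, and $\mu$.

Let $\mathcal J(\alpha)$ be the space of complex structures $J$ on $\xi$ compatible with $d\alpha|_\xi$, that is, those for which $g_J=d\alpha(\cdot,J\cdot)$ is a metric on $\xi$. The Lie derivative $\mathcal L_XJ$ is a section of $\mathrm{End}(\xi)$. It anticommutes with $J$ and is $g_J$-symmetric, so its eigenvalues at each point are $\pm\nu$ for some $\nu\ge0$. Put
\[
\|\mathcal L_XJ\|=\tfrac12\nu,\qquad
\mathcal E(J)=\int_M\|\mathcal L_XJ\|^2\,d\mu .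
\]
If $\mathcal L_XJ=0$, then the flow acts on $\xi$ by isometries of $g_J$. In general $\|\mathcal L_XJ\|$ is the largest rate at which the flow changes the logarithm of the $g_J$-length of a vector in $\xi$ (Lemma~\ref{lem:distance}(i) contains the inequality we need). So the \emph{Dirichlet energy} $\mathcal E(J)$ measures infinitesimal stretching.

Asymptotic stretching is measured by entropy. Let $h_m(X)$ be the Kolmogorov--Sinai entropy of $\varphi_1$ with respect to the invariant probability measure $m$, and let $h_\mu(X)=\mathrm{Vol}\cdot h_m(X)$. If the Reeb flow is Anosov, it is known that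
\begin{equation}\label{eq:identity}
\inf_{J\in\mathcal J(\alpha)}\mathcal E(J)=\frac{h_\mu(X)^2}{\mathrm{Vol}} .
\end{equation}
The conjecture posed in \cite{P} asserts \eqref{eq:identity} for \emph{every} closed contact 3-manifold.

\subsection{What one should expect}

Fix a continuous norm on $\xi$ and define, at every $x\in M$,
\begin{equation}\label{eq:chi}
\chi(x)=\limsup_{t\to\infty}\frac1t\log\bigl\|d\varphi_t|_{\xi_x}\bigr\| .
\end{equation}
Since $M$ is compact, any two norms are comparable, so $\chi$ does not depend on the choice. It is invariant under the flow, bounded, and nonnegative, because $d\varphi_t|_\xi$ preserves area. With respect to $g_J$, the stretching along an orbit segment is at most the integral of the infinitesimal stretching. Hence $\chi(x)$ is at most the long-time average of $\|\mathcal L_XJ\|$ along the orbit of $x$, for almost every $x$. Conversely, one may hope to choose $J$ so that the stretching is spread evenly along each orbit and nothing is wasted by stretching back and forth. Then $\|\mathcal L_XJ\|$ would be close to $\chi$, and the infimum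 of the energy would be $\int\chi^2\,d\mu$. On the other hand, Pesin's formula says that $h_\mu(X)=\int\chi\,d\mu$. Thus \eqref{eq:identity} compares an $L^2$ quantity with an $L^1$ quantity, and it should be the equality case of the Cauchy--Schwarz inequality: $\chi$ constant almost everywhere. For Anosov flows, where \eqref{eq:identity} is known, $\chi$ is therefore constant almost everywhere. For a general Reeb flow there is no reason for this.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every closed contact 3-manifold and every convex nondecreasing function $\Psi\colon[0,\infty)\to\mathbb R$,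
\begin{equation}\label{eq:main}
\inf_{J\in\mathcal J(\alpha)}\int_M\Psi\bigl(\|\mathcal L_XJ\|\bigr)\,d\mu=\int_M\Psi(\chi)\,d\mu .
\end{equation}
In particular
\[
\inf_J\mathcal E(J)=\int_M\chi^2\,d\mu\qquad\text{and}\qquad \inf_J\int_M\|\mathcal L_XJ\|\,d\mu=h_\mu(X).
\]
Moreover, $J$ minimizes $\mathcal E$ if and only if $\|\mathcal L_XJ\|=\chi$ almost everywhere.
\end{theorem}

\begin{corollary}\label{cor:variance}
For every closed contact 3-manifold,
\[
\inf_J\mathcal E(J)-\frac{h_\mu(X)^2}{\mathrm{Vol}}=\mathrm{Vol}\cdot\mathrm{Var}_m(\chi)\ \ge\ 0 .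
\]
So \eqref{eq:identity} holds for $\alpha$ if and only if $\chi$ is almost everywhere constant. It holds, for instance, if the Reeb flow is ergodic or if $h_m(X)=0$.
\end{corollary}

\begin{theorem}\label{thm:counterexample}
There is a closed connected contact 3-manifold $(M,\alpha)$ with $\chi>0$ on a set of positive volume and $\chi=0$ on a nonempty open set. Hence $\inf_J\mathcal E(J)>h_\mu(X)^2/\mathrm{Vol}$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:every}
Let $(M,\xi)$ be any closed connected co-oriented contact 3-manifold. Then, over contact forms $\alpha$ for $\xi$ with $h_\mu(X_\alpha)>0$,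
\[
\sup_\alpha\ \frac{\mathrm{Vol}(\alpha\wedge d\alpha)\,\inf_J\mathcal E(J)}{h_\mu(X_\alpha)^2}=\infty .
\]
\end{theorem}

By Corollary~\ref{cor:variance} the ratio in Theorem~\ref{thm:every} is always at least $1$, and the conjecture says that it equals $1$.

Section~\ref{sec:plane} identifies the fibers of the bundle of complex structures with hyperbolic planes and works out an example. Section~\ref{sec:averaging} proves Theorem~\ref{thm:main} by replacing $J$ with its barycenter along long orbit segments. Section~\ref{sec:twist} contains the dynamical ingredient of the examples, a linked twist map that expands on a set of positive area and is the identity on four discs. Section~\ref{sec:openbook} suspends it to a Reeb flow. Section~\ref{sec:every} implants a disc version of it into an arbitrary contact manifold and dilutes it by adding volume on which $\chi=0$.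

\section{Complex structures on a plane}\label{sec:plane}

\subsection{The hyperbolic plane of complex structures}

Let $(V,\omega)$ be an oriented plane with a positive area form, and let $\mathcal H(V)$ be the set of $J\in\mathrm{End}(V)$ with $J^2=-\mathrm{Id}$ for which $g_J=\omega(\cdot,J\cdot)$ is a metric. Note that $g_J$ determines $J$, and that
\begin{equation}\label{eq:omega-g}
\omega(u,v)=g_J(u,-Jv).
\end{equation}
If $e_1$ is a $g_J$-unit vector, then $e_1$, $e_2=Je_1$ is an oriented $g_J$-orthonormal basis with $\omega(e_1,e_2)=1$. So the area form of $g_J$ is $\omega$, and $J$ is the rotation by $\pi/2$.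

A tangent vector $L\in T_J\mathcal H(V)$ satisfies $LJ=-JL$, by differentiation of $J^2=-\mathrm{Id}$. Hence $\mathrm{tr}\,L=0$. Differentiating $g_J$ shows that $\omega(\cdot,L\cdot)=g_J(\cdot,-JL\,\cdot)$ is symmetric, so $-JL$ is $g_J$-symmetric. Then the transpose of $L=J(-JL)$ is $(-JL)(-J)=JLJ=L$. So $L$ is $g_J$-symmetric and traceless, its eigenvalues are $\pm\nu$ with $\nu\ge0$, and $L^2=\nu^2\,\mathrm{Id}$. We put
\[
\|L\|=\tfrac12\nu,\qquad\text{so that}\qquad \|L\|^2=\tfrac18\,\mathrm{tr}(L^2).
\]
This is a Riemannian metric on $\mathcal H(V)$, invariant under conjugation by the group $\mathrm{Sp}(V)\cong SL(2,\mathbb R)$. The group acts transitively, since it permutes the oriented bases of $\omega$-area one transitively, and the stabilizer of $J$ is $SO(V,g_J)$. Conjugation by the rotation by angle $a$ sends $L$ to the composition of $L$ with the rotation by $2a$, so the stabilizer acts on $T_J\mathcal H(V)$ by all rotations. Hence the invariant metric is unique up to scale, and $\mathcal H(V)=SL(2,\mathbb R)/SO(2)$ is a hyperbolic plane up to a constant factor. Let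 $d$ be its distance, and write $|v|_J=g_J(v,v)^{1/2}$.

\begin{lemma}\label{lem:distance}
\emph{(i)} Along a $C^1$ path $J_t$ in $\mathcal H(V)$, every $v\ne0$ satisfies $\bigl|\frac{d}{dt}\log|v|_{J_t}\bigr|\le\|\dot J_t\|$.

\emph{(ii)} For $J,J'\in\mathcal H(V)$, $\displaystyle d(J,J')=\log\max_{v\ne0}\frac{|v|_{J'}}{|v|_J}$.
\end{lemma}

\begin{proof}
(i) By \eqref{eq:omega-g}, $\frac{d}{dt}g_{J_t}=\omega(\cdot,\dot J_t\cdot)=g_{J_t}(\cdot,-J_t\dot J_t\,\cdot)$. The endomorphism $-J_t\dot J_t$ is $g_{J_t}$-symmetric, and its square is $J_t\dot J_tJ_t\dot J_t=-J_t^2\dot J_t^2=\dot J_t^2=\nu^2\,\mathrm{Id}$. Therefore $|\frac{d}{dt}g_{J_t}(v,v)|\le\nu\,g_{J_t}(v,v)$, and $|\frac{d}{dt}\log|v|_{J_t}|\le\frac12\nu=\|\dot J_t\|$.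

(ii) Integrating (i) along paths from $J$ to $J'$ gives $d(J,J')\ge\log(|v|_{J'}/|v|_J)$ for every $v\ne0$. For the converse we exhibit a path of the right length. Both metrics have area form $\omega$, so there is an oriented $g_J$-orthonormal basis in which $g_{J'}=\mathrm{diag}(e^{2\tau},e^{-2\tau})$ with $\tau\ge0$, and the right side of (ii) is $\tau$. Let $D_t=\mathrm{diag}(e^t,e^{-t})$, $S=\mathrm{diag}(1,-1)$, and $J_t=D_t^{-1}JD_t$. Since $\det D_t=1$, $g_{J_t}(u,v)=\omega(D_tu,JD_tv)=g_J(D_tu,D_tv)$, so $g_{J_t}=\mathrm{diag}(e^{2t},e^{-2t})$ and $J_\tau=J'$. As $\dot D_t=SD_t=D_tS$ and $SJ=-JS$,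
\[
\dot J_t=D_t^{-1}(JS-SJ)D_t=2D_t^{-1}(JS)D_t,\qquad (JS)^2=-J^2S^2=\mathrm{Id}.
\]
So $\dot J_t^2=4\,\mathrm{Id}$, $\nu=2$, and the path has unit speed. Its length on $[0,\tau]$ is $\tau$.
\end{proof}

\subsection{Facts about Hadamard manifolds}\label{ssec:hadamard}

A Hadamard manifold is a complete simply connected Riemannian manifold of nonpositive curvature; $\mathcal H(V)$ is one. On such a manifold each $\exp_p$ is a diffeomorphism, $d^2$ is smooth, and, with $g$ the Riemannian metric,
\begin{enumerate}
\item[(H1)] $\mathrm{Hess}\,\tfrac12d(\cdot,q)^2\ge g$;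
\item[(H2)] $\mathrm{grad}_p\,\tfrac12d(p,q)^2=-\exp_p^{-1}(q)$;
\item[(H3)] $|\exp_p^{-1}q-\exp_p^{-1}q'|\le d(q,q')$.
\end{enumerate}
In Euclidean space (H1) and (H3) are equalities. Nonpositive curvature makes squared distance more convex and makes $\exp_p$ expand distances, and both inequalities go in the direction we shall need.

\subsection{The action of the flow}

Let $\mathcal H_x=\mathcal H(\xi_x,d\alpha)$. The smooth sections of this bundle are the elements of $\mathcal J(\alpha)$. Since $d\varphi_t\colon\xi_x\to\xi_{\varphi_tx}$ is symplectic,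
\[
\varphi_t^*\colon\mathcal H_{\varphi_tx}\to\mathcal H_x,\qquad J\mapsto d\varphi_t^{-1}\,J\,d\varphi_t,
\]
is an isometry. For a section $J$ let $(\varphi_t^*J)(x)\in\mathcal H_x$ be the image of $J(\varphi_tx)$ under this map. So a section $J$ and a point $x$ give a curve in a single hyperbolic plane,
\[
c(t)=(\varphi_t^*J)(x)\in\mathcal H_x,\qquad \dot c(t)=\varphi_t^*(\mathcal L_XJ)(x),
\]
whose speed at time $t$ is $\|\mathcal L_XJ\|(\varphi_tx)$. Moreover $g_{\varphi_t^*J}(v,v)=d\alpha(d\varphi_tv,J\,d\varphi_tv)=|d\varphi_tv|_J^2$, so Lemma~\ref{lem:distance}(ii) gives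
\begin{equation}\label{eq:dT}
d_T(x):=d\bigl(c(0),c(T)\bigr)=\log\bigl\|d\varphi_T|_{\xi_x}\bigr\|_J ,
\end{equation}
the operator norm being taken with respect to $g_J$. Thus $\|\mathcal L_XJ\|$ is a speed, $d_T$ is the displacement of the curve $c$, and $\chi$ is the asymptotic rate of displacement.

\begin{example}\label{ex:torus}
On $\mathbb T^3$ with coordinates $x,y\in\mathbb R/\mathbb Z$ and $z\in\mathbb R/2\pi\mathbb Z$, let $\alpha=\cos z\,dx+\sin z\,dy$, and orient $\mathbb T^3$ by $\alpha\wedge d\alpha=-dx\wedge dy\wedge dz$. Then $X=\cos z\,\partial_x+\sin z\,\partial_y$, and $\xi$ is framed by $e_1=\partial_z$ and $e_2=-\sin z\,\partial_x+\cos z\,\partial_y$, with $d\alpha(e_1,e_2)=\sin^2z+\cos^2z=1$. The flow $\varphi_t(x,y,z)=(x+t\cos z,\,y+t\sin z,\,z)$ acts by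
\[
d\varphi_t\,e_1=e_1+t\,e_2,\qquad d\varphi_t\,e_2=e_2,
\]
that is, by $A_t=\mathrm{Id}+tN$ with $N=\left(\begin{smallmatrix}0&0\\1&0\end{smallmatrix}\right)$. The growth is linear, so $\chi=0$ everywhere. For $k>0$ let $J^{(k)}e_1=k\,e_2$ and $J^{(k)}e_2=-k^{-1}e_1$; it is compatible, with $g(e_1,e_1)=k$ and $g(e_2,e_2)=k^{-1}$. Differentiating $A_t^{-1}J^{(k)}A_t$ at $t=0$ gives
\[
\mathcal L_XJ^{(k)}=J^{(k)}N-NJ^{(k)}=\begin{pmatrix}-1/k&0\\0&1/k\end{pmatrix},\qquad \|\mathcal L_XJ^{(k)}\|=\frac1{2k}.
\]
Hence $\mathcal E(J^{(k)})=\mathrm{Vol}/(4k^2)\to0$ as $k\to\infty$, in agreement with $\inf\mathcal E=\int\chi^2\,d\mu=0$. The infimum is not attained: $\mathcal E(J)=0$ would give $\mathcal L_XJ=0$ by continuity, hence $\varphi_t^*J=J$ for all $t$. Then all $d\varphi_t|_\xi$ would be $g_J$-isometries, contradicting $|A_te_1|\to\infty$. The curve $c$ for $k=1$ has speed $\frac12$, but its displacement is only $d_T=\operatorname{arcsinh}(T/2)$, because the larger singular value $\sigma$ of $A_T$ satisfies $\sigma-\sigma^{-1}=T$. So $c$ is far from being a shortest path, and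 a good choice of $J$ exploits this.
\end{example}

\section{Averaging along orbits}\label{sec:averaging}

\subsection{The idea in flat space}

Suppose for a moment that the fibers were Euclidean spaces. We have a curve $c$ with large speed but small displacement over long times, and we want an equivariant way to replace it by a slow curve. Take the moving average
\[
b(s)=\frac1T\int_s^{s+T}c(t)\,dt,\qquad\text{so that}\qquad b'(s)=\frac{c(s+T)-c(s)}T .
\]
The speed of $b$ at $s$ is the displacement of $c$ from time $s$ to time $s+T$, divided by $T$. Back-and-forth motion within this time no longer counts. In $\mathcal H_x$ the average is replaced by the barycenter, the minimizer of the mean squared distance. Nonpositive curvature turns the equality for $b'$ into an inequality in the favorable direction.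

\begin{proposition}\label{prop:averaging}
Let $J\in\mathcal J(\alpha)$, let $T>0$, and let $d_T$ be as in \eqref{eq:dT}.

\emph{(i)} For every convex nondecreasing $\Psi\colon[0,\infty)\to\mathbb R$, $\displaystyle\int_M\Psi(d_T/T)\,d\mu\le\int_M\Psi(\|\mathcal L_XJ\|)\,d\mu$.

\emph{(ii)} There is $J_T\in\mathcal J(\alpha)$ with $\|\mathcal L_XJ_T\|\le d_T/T$ everywhere on $M$.
\end{proposition}

\begin{proof}
(i) Let $u=\|\mathcal L_XJ\|$, a continuous function. The displacement of $c$ is at most its length, so $d_T(x)/T\le\frac1T\int_0^Tu(\varphi_sx)\,ds$. Monotonicity of $\Psi$ and Jensen's inequality give $\Psi(d_T/T)\le\frac1T\int_0^T\Psi(u\circ\varphi_s)\,ds$. Now integrate over $M$ and use the invariance of $\mu$.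

(ii) \emph{Definition of $J_T$.} Let $J_T(x)\in\mathcal H_x$ be the minimizer of
\[
f_x(p)=\frac1{2T}\int_0^Td\bigl(p,(\varphi_t^*J)(x)\bigr)^2\,dt .
\]
The function $f_x$ is proper, and $\mathrm{Hess}\,f_x\ge g$ by (H1), so the minimizer exists and is unique, and it is the only critical point of $f_x$. To see that $J_T$ is smooth, trivialize $(\xi,d\alpha)$ symplectically near a point. The fibers become one fixed hyperbolic plane, $(\varphi_t^*J)(x)$ becomes a smooth function of $(t,x)$, and $f_x(p)$ is smooth in $(x,p)$ because $d^2$ is smooth. Since $\mathrm{Hess}\,f_x$ is invertible, the implicit function theorem applies to the equation $\mathrm{grad}\,f_x=0$. Hence $J_T\in\mathcal J(\alpha)$.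

\emph{The speed of $J_T$.} Fix $x$ and let $b(s)=(\varphi_s^*J_T)(x)$, a smooth curve in $\mathcal H_x$ with $b'(0)=\mathcal L_XJ_T(x)$. The isometry $\varphi_s^*\colon\mathcal H_{\varphi_sx}\to\mathcal H_x$ takes $(\varphi_t^*J)(\varphi_sx)$ to $(\varphi_{s+t}^*J)(x)=c(s+t)$. Therefore $b(s)$ is the minimizer of
\[
F_s(p)=\frac1{2T}\int_s^{s+T}d\bigl(p,c(t)\bigr)^2\,dt ,
\]
and $\mathrm{grad}\,F_s$ vanishes at $b(s)$. We differentiate this equation covariantly along $b$ at $s=0$. By (H2), the explicit dependence on $s$ contributes
\[
\frac{\partial}{\partial s}\Big|_{s=0}\mathrm{grad}\,F_s(p)=\mathrm{grad}\,\frac{d(p,c(T))^2-d(p,c(0))^2}{2T}=-\frac{\exp_p^{-1}c(T)-\exp_p^{-1}c(0)}{T}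
\]
at $p=b(0)$. Hence, with $b=b(0)$ and $b'=b'(0)$,
\[
\mathrm{Hess}\,F_0(b',\cdot)=\langle w,\cdot\rangle,\qquad w=\frac1T\bigl(\exp_b^{-1}c(T)-\exp_b^{-1}c(0)\bigr).
\]
By (H1), $|b'|^2\le\mathrm{Hess}\,F_0(b',b')=\langle w,b'\rangle\le|w|\,|b'|$, and by (H3), $|w|\le d(c(0),c(T))/T$. So $\|\mathcal L_XJ_T\|(x)=|b'|\le d_T(x)/T$.
\end{proof}

\subsection{Lyapunov exponents and entropy}\label{ssec:entropy}

Fix $J$ and let $u=\|\mathcal L_XJ\|$. By \eqref{eq:dT}, $d_{s+t}(x)\le d_s(x)+d_t(\varphi_sx)$. Kingman's subadditive ergodic theorem shows that $d_n/n$ converges almost everywhere along integers $n\to\infty$. Since $|d_T-d_{T'}|\le(\max u)\,|T-T'|$ by the triangle inequality, $d_T/T$ converges almost everywhere as $T\to\infty$ through real values. The limit is $\chi$, because the norm of $g_J$ may be used in \eqref{eq:chi}. Thus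
\begin{equation}\label{eq:limit}
\frac{d_T}{T}\longrightarrow\chi\quad\text{almost everywhere},\qquad 0\le\frac{d_T}T\le\max u .
\end{equation}
The differential $d\varphi_1$ preserves the splitting $TM=\mathbb RX\oplus\xi$, fixes $X$, and has determinant one on $\xi$ with respect to $g_J$. Hence the Lyapunov exponents of $\varphi_1$ are $0,\chi,-\chi$ almost everywhere, and $\chi$ is the sum of the positive ones. Entropy enters this paper only through two theorems:
\begin{itemize}
\item \emph{Ruelle's inequality} \cite{Ru}: $h_m(\varphi_1)\le\int\chi\,dm$.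
\item \emph{Pesin's formula} \cite{Pe}, for a smooth invariant volume: $h_m(\varphi_1)=\int\chi\,dm$. Equivalently,
\begin{equation}\label{eq:pesin}
h_\mu(X)=\int_M\chi\,d\mu .
\end{equation}
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A convex nondecreasing $\Psi\colon[0,\infty)\to\mathbb R$ is continuous. At interior points this is convexity; at $0$, convexity gives $\limsup_{r\to0}\Psi(r)\le\Psi(0)$ and monotonicity gives $\Psi(r)\ge\Psi(0)$. By \eqref{eq:limit} and dominated convergence, for each $J\in\mathcal J(\alpha)$,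
\[
\lim_{T\to\infty}\int_M\Psi(d_T/T)\,d\mu=\int_M\Psi(\chi)\,d\mu .
\]
Letting $T\to\infty$ in Proposition~\ref{prop:averaging}(i) gives
\begin{equation}\label{eq:lower}
\int_M\Psi(\chi)\,d\mu\le\int_M\Psi(\|\mathcal L_XJ\|)\,d\mu\qquad\text{for every }J\in\mathcal J(\alpha).
\end{equation}
Conversely, fix any $J$. By Proposition~\ref{prop:averaging}(ii) and monotonicity, $\int\Psi(\|\mathcal L_XJ_T\|)\,d\mu\le\int\Psi(d_T/T)\,d\mu$, which tends to $\int\Psi(\chi)\,d\mu$. This proves \eqref{eq:main}. The two special cases are $\Psi(r)=r^2$, and $\Psi(r)=r$ together with \eqref{eq:pesin}.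

It remains to characterize the minimizers of $\mathcal E$. If $u=\|\mathcal L_XJ\|$ equals $\chi$ almost everywhere, then $\mathcal E(J)=\int\chi^2\,d\mu$ is the minimal value. Suppose conversely that $\int u^2\,d\mu=\int\chi^2\,d\mu$. Let $\bar u$ be the limit of the Birkhoff averages $\frac1T\int_0^Tu\circ\varphi_s\,ds$, that is, the orthogonal projection of $u$ to the invariant functions in $L^2(\mu)$. Since $d_T/T$ is at most the Birkhoff average, $0\le\chi\le\bar u$ almost everywhere, and
\[
\int\chi^2\,d\mu\le\int\bar u^2\,d\mu=\int u^2\,d\mu-\int(u-\bar u)^2\,d\mu .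
\]
Hence $u=\bar u$ almost everywhere, and then $\int(\bar u^2-\chi^2)\,d\mu=0$ forces $\bar u=\chi$ almost everywhere.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:variance}]
By Theorem~\ref{thm:main} and \eqref{eq:pesin}, the left side is
\[
\int\chi^2\,d\mu-\frac1{\mathrm{Vol}}\Bigl(\int\chi\,d\mu\Bigr)^2=\mathrm{Vol}\Bigl(\int\chi^2\,dm-\Bigl(\int\chi\,dm\Bigr)^2\Bigr)=\mathrm{Vol}\cdot\mathrm{Var}_m(\chi),
\]
and the variance vanishes exactly when $\chi$ is almost everywhere constant. If the flow is ergodic, the invariant function $\chi$ is constant almost everywhere. If $h_m(X)=0$, then $\int\chi\,dm=0$ and $\chi\ge0$, so $\chi=0$ almost everywhere.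
\end{proof}

\begin{remark}
Convexity of $\Psi$ is used in Jensen's inequality. Monotonicity is used in both halves of the proof and cannot be dropped: for $\Psi(r)=(r-1)^2$, the structure $J^{(1/2)}$ of Example~\ref{ex:torus} has $\|\mathcal L_XJ\|\equiv1$, so the left side of \eqref{eq:main} is $0$, while the right side is $\Psi(0)\,\mathrm{Vol}=\mathrm{Vol}$.
\end{remark}

\section{A linked twist map}\label{sec:twist}

To violate \eqref{eq:identity} we need a Reeb flow with exponential growth on a set of positive volume that also has a large region without growth. We start with an area-preserving surface map of this kind.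

Let $f\colon\mathbb R\to\mathbb R$ be smooth, nondecreasing, and odd, with
\[
f(y+1)=f(y)+2,\qquad f=0\text{ on }[-\tfrac18,\tfrac18],\qquad f=1\text{ on }[\tfrac38,\tfrac58].
\]
To construct it, choose $f$ smooth and nondecreasing on $[\frac18,\frac38]$, matching the constants $0$ and $1$ to infinite order at the ends, put $f(-y)=-f(y)$ and extend by $f(y+1)=f(y)+2$; this is consistent because $f(-\frac38)+2=1=f(\frac58)$. On $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ let
\[
F(x,y)=(x+f(y),\,y),\qquad G(x,y)=(x,\,y+f(x)),\qquad H=G\circ F .
\]
These are area-preserving diffeomorphisms. Since $f$ is odd, they commute with $\iota=-\mathrm{Id}$. Since $f$ takes integer values there, $F$ is the identity where $y$ is within $\frac18$ of $0$ or $\frac12$, and $G$ is the identity where $x$ is. Hence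
\begin{equation}\label{eq:Hid}
H=\mathrm{id}\ \text{ on the open discs of radius $\tfrac18$ about the four points of order at most two;}
\end{equation}
these are the points with coordinates in $\{0,\frac12\}$. See Figure~\ref{fig:twist}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\begin{scope}
\clip (0,0) rectangle (4,4);
\fill[gray!25] (0,0.5) rectangle (4,1.5);
\fill[gray!25] (0,2.5) rectangle (4,3.5);
\fill[gray!25] (0.5,0) rectangle (1.5,4);
\fill[gray!25] (2.5,0) rectangle (3.5,4);
\foreach \a in {0.5,2.5} {\foreach \b in {0.5,2.5} {\fill[gray!60] (\a,\b) rectangle (\a+1,\b+1);}}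
\foreach \a in {0,2,4} {\foreach \b in {0,2,4} {\draw[fill=white] (\a,\b) circle (0.5);\fill (\a,\b) circle (0.05);}}
\end{scope}
\draw (0,0) rectangle (4,4);
\draw[->] (4.25,1) -- (5,1) node[right] {$F$};
\draw[->] (1,4.25) -- (1,5) node[above] {$G$};
\end{tikzpicture}
\caption{The torus as a square with opposite sides identified. $F$ shears the two horizontal strips in the $x$-direction, $G$ shears the two vertical strips in the $y$-direction, and each is the identity off its strips. On the discs of radius $\frac18$ about the four marked points both are the identity. If $F(z)$ lies in a dark square, where strips cross, both shears can act on $z$ under $H=G\circ F$.}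
\label{fig:twist}
\end{figure}

For a smooth self-map $\psi$ of a compact surface, possibly with boundary, put $\lambda_\psi(z)=\limsup_n\frac1n\log\|D\psi^n(z)\|$, with any Riemannian metric. By compactness this does not depend on the metric.

\begin{lemma}\label{lem:twist}
$\lambda_H>0$ on a set of positive area.
\end{lemma}

\begin{proof}
At $z=(x,y)$,
\[
DH(z)=\begin{pmatrix}1&0\\ b&1\end{pmatrix}\begin{pmatrix}1&a\\0&1\end{pmatrix},\qquad a=f'(y)\ge0,\quad b=f'(x+f(y))\ge0 .
\]
Both shears preserve the closed positive quadrant, so growth cannot be undone there. We measure it by $q(u,w)=uw$. For $u,w\ge0$,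
\[
q\bigl(DH(u,w)\bigr)=(u+aw)\bigl(w+b(u+aw)\bigr)\ge uw+aw^2+bu^2\ge(1+2\sqrt{ab})\,q(u,w).
\]
So $q$ never decreases, and it grows by a definite factor whenever $z$ is in $A_\delta=\{a\ge\delta,\ b\ge\delta\}$. For small $\delta>0$ the set $A_\delta$ has positive area: choose $y$ with $f'(y)>0$, then $x$ with $f'(x+f(y))>0$; both conditions are open. Let $N_n(z)=\#\{0\le j<n: H^jz\in A_\delta\}$ and $v=(1,1)$, so that $|v|^2=2$ and $q(v)=1$. Since $|\cdot|^2\ge2q$ on the quadrant,
\[
2\|DH^n(z)\|^2\ge|DH^n(z)v|^2\ge2\,q\bigl(DH^n(z)v\bigr)\ge2(1+2\delta)^{N_n(z)} .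
\]
By Birkhoff's theorem $N_n/n$ converges almost everywhere to a function whose integral is the area of $A_\delta$. This function is positive on a set of positive area, and there $\lambda_H\ge\frac12\log(1+2\delta)\lim N_n/n>0$.
\end{proof}

The next lemma transfers growth of a return map to growth of the Reeb flow.

\begin{lemma}\label{lem:return}
Let $D\subset M$ be a compact embedded surface, possibly with boundary, transverse to $X$. Let $\tau\colon D\to(0,\infty)$ be smooth with maximum $\tau_{\max}$, and suppose that $\psi(z)=\varphi_{\tau(z)}(z)$ is a diffeomorphism of $D$. If $\lambda_\psi(z)>0$, then $\chi(z)\ge\lambda_\psi(z)/\tau_{\max}$. If $\lambda_\psi>0$ on a subset of $D$ of positive area, then $\chi>0$ on a subset of $M$ of positive volume.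
\end{lemma}

\begin{proof}
Let $t_n(z)=\sum_{j<n}\tau(\psi^jz)$, so that $n\min\tau\le t_n\le n\tau_{\max}$ and $\psi^n(z)=\varphi_{t_n(z)}(z)$. Let $P\colon TM|_D\to TD$ be the projection along $X$. For $v\in T_zD$ with $\xi$-component $v'=v-\alpha(v)X$, the vectors $D\psi^n(z)v$, $d\varphi_{t_n}v$, and $d\varphi_{t_n}v'$ differ by multiples of $X$. Hence
\[
D\psi^n(z)v=P\,d\varphi_{t_n}v' .
\]
By compactness $\|D\psi^n(z)\|\le C\,\|d\varphi_{t_n}|_{\xi_z}\|$ with $C$ independent of $n$ and $z$. If $\lambda_\psi(z)>0$, then along a sequence of $n$ realizing the limsup,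
\[
\frac1{t_n}\log\bigl\|d\varphi_{t_n}|_{\xi_z}\bigr\|\ge\frac{\log\|D\psi^n(z)\|-\log C}{n\,\tau_{\max}}\longrightarrow\frac{\lambda_\psi(z)}{\tau_{\max}},
\]
where we used that the numerator is eventually positive and that $t_n\le n\tau_{\max}$. Since $t_n\ge n\min\tau\to\infty$, this proves the first claim. For the second, $(z,t)\mapsto\varphi_t(z)$ is a local diffeomorphism on $\mathrm{int}\,D\times\mathbb R$, the boundary of $D$ has zero area, and $\chi$ is invariant under the flow.
\end{proof}

\section{A counterexample}\label{sec:openbook}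

We prove Theorem~\ref{thm:counterexample} by realizing $H$ as the return map of a Reeb flow. The Reeb vector field of $ds+\beta$ on a mapping torus is $\partial_s$, provided that $d\beta$ is an area form and that the gluing preserves $ds+\beta$. An area form on the closed surface $\mathbb T^2$ is not exact, so we remove a point and later fill in the missing circle. The filling takes place where $H=\mathrm{id}$, so we control the flow there.

\subsection{The primitive}

Let $p=(\frac12,\frac12)$, let $D_\rho$ be the open disc of radius $\rho$ about $p$, let $(r,\theta)$ be polar coordinates at $p$, and let $\Sigma=\mathbb T^2\setminus\{p\}$ and $\omega=dx\wedge dy$. Then $\omega=r\,dr\wedge d\theta$ near $p$. Put $c_0=\frac1{2\pi}$.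

\begin{lemma}\label{lem:primitive}
There are a $1$-form $\beta$ and a bounded smooth function $\tau$ on $\Sigma$, with a positive lower bound, such that $d\beta=\omega$, $H^*\beta-\beta=d\tau$, $\beta=(\frac{r^2}2-c_0)\,d\theta$ for $0<r<\frac1{10}$, and $\tau$ is constant for $0<r<\frac18$.
\end{lemma}

\begin{proof}
As $\Sigma$ is noncompact, $\omega=d\beta_0$ on $\Sigma$. By Stokes' theorem on $\mathbb T^2\setminus D_r$, the integral of $\beta_0$ over the counterclockwise circle of radius $r$ is
\[
-(1-\pi r^2)=2\pi\Bigl(\frac{r^2}2-c_0\Bigr).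
\]
So on $0<r<\frac18$ the closed form $\beta_0-(\frac{r^2}2-c_0)\,d\theta$ has zero period, and it equals $dk$ for some function $k$. Let $\zeta$ be a cutoff supported in $r<\frac18$ and equal to $1$ for $r<\frac1{10}$, and put $\beta_1=\beta_0-d(\zeta k)$. Then $d\beta_1=\omega$, and $\beta_1=(\frac{r^2}2-c_0)\,d\theta$ for $r<\frac1{10}$.

We need $H^*\beta-\beta$ to be exact and use the symmetry $\iota=-\mathrm{Id}$ for this. It fixes $p$, acts near $p$ as the rotation by $\pi$, preserves $\omega$, and commutes with $H$. Let $\beta=\frac12(\beta_1+\iota^*\beta_1)$. This form has the same two properties as $\beta_1$ and is $\iota$-invariant. Since $H(p)=p$ and $H^*\omega=\omega$, the form $H^*\beta-\beta$ is closed on $\Sigma$, and it is $\iota$-invariant. But $\iota^*=-1$ on $H^1(\mathbb T^2;\mathbb R)$, hence also on $H^1(\Sigma;\mathbb R)$, because restriction $H^1(\mathbb T^2;\mathbb R)\to H^1(\Sigma;\mathbb R)$ is an isomorphism. So the class of $H^*\beta-\beta$ equals its own negative, and $H^*\beta-\beta=d\tau$. On $0<r<\frac18$ we have $H=\mathrm{id}$, so $\tau$ is constant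 there. Therefore $\tau$ is bounded, and adding a constant makes it bounded below by a positive number.
\end{proof}

\subsection{The mapping torus and its filling}

Let $Y=(\Sigma\times\mathbb R)/\langle\Phi\rangle$ with $\Phi(z,s)=(H(z),\,s-\tau(z))$. Since $\tau$ is bounded below by a positive constant, this is a free proper $\mathbb Z$-action. From
\[
\Phi^*(ds+\beta)=ds-d\tau+H^*\beta=ds+\beta
\]
we see that $\alpha_Y=ds+\beta$ descends to $Y$. It satisfies $\alpha_Y\wedge d\alpha_Y=ds\wedge\omega\ne0$, and its Reeb vector field is $\partial_s$. Let $\tau_0$ be the constant value of $\tau$ near $p$. The part $0<r<\frac1{10}$ of $Y$ has coordinates $(r,\theta,s)$ with $s\in\mathbb R/\tau_0\mathbb Z$, and there $\alpha_Y=ds+(\frac{r^2}2-c_0)\,d\theta$.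

As $r\to0$ we collapse the circles in the $s$-direction and keep those in the $\theta$-direction. For the form to extend, the coefficient of $ds$ must vanish at $r=0$. Choose a smooth nondecreasing $h\colon(0,\frac1{10})\to(0,1]$ with $h(r)=r^2$ near $0$ and $h=1$ for $r\ge\frac1{20}$, and on $0<r<\frac1{10}$ replace $\alpha_Y$ by
\[
\alpha=h(r)\,ds+\Bigl(\frac{r^2}2-c_0\Bigr)d\theta .
\]
Then $d\alpha=h'\,dr\wedge ds+r\,dr\wedge d\theta$, and since $d\theta\wedge dr\wedge ds=-ds\wedge dr\wedge d\theta$,
\[
\alpha\wedge d\alpha=\Bigl(r\,h+\bigl(c_0-\tfrac{r^2}2\bigr)h'\Bigr)\,ds\wedge dr\wedge d\theta .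
\]
The coefficient is positive, because $r^2/2\le\frac1{200}<c_0$ and $h'\ge0$. Glue in the solid torus
\[
\bigl\{(w,\theta):|w|<\tfrac1{10},\ \theta\in\mathbb R/2\pi\mathbb Z\bigr\}\qquad\text{via}\qquad w=u+iv=r\,e^{2\pi is/\tau_0} .
\]
Near $w=0$ we have $h\,ds=\frac{\tau_0}{2\pi}(u\,dv-v\,du)$, so
\[
\alpha=\frac{\tau_0}{2\pi}(u\,dv-v\,du)+\Bigl(\frac{|w|^2}2-c_0\Bigr)d\theta
\]
is smooth. There $rh+(c_0-\frac{r^2}2)h'=r^3+2c_0r-r^3=2c_0r$, and hence
\[
\alpha\wedge d\alpha=2c_0r\,ds\wedge dr\wedge d\theta=-\frac{c_0\tau_0}{\pi}\,du\wedge dv\wedge d\theta\neq0,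
\]
also at $w=0$. So $\alpha$ is a contact form on the resulting manifold $M$. This manifold is the union of the compact mapping torus over $\mathbb T^2\setminus D_{1/20}$ and the compact solid torus $|w|\le\frac1{20}$. It is closed and connected, and we orient it by $\alpha\wedge d\alpha$.

\subsection{The dynamics}

\begin{proof}[Proof of Theorem~\ref{thm:counterexample}]
Since $h=1$ for $r\ge\frac1{20}$, the Reeb vector field of $\alpha$ is $\partial_s$ on the mapping torus over $\mathbb T^2\setminus D_{1/20}$, including its boundary. On the nonempty open set $\{\frac1{20}<r<\frac1{10}\}$ the coordinate $s$ has period $\tau_0$, so $\varphi_{\tau_0}=\mathrm{id}$ there and $\chi=0$.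

The compact surface $D=(\mathbb T^2\setminus D_{1/20})\times\{0\}$ is embedded and transverse to $X$, and $H$ preserves $\mathbb T^2\setminus D_{1/20}$. Since $\Phi(z,\tau(z))=(H(z),0)$, we have $\varphi_{\tau(z)}(z,0)=(H(z),0)$. The set $\{\lambda_H>0\}$ has positive area by Lemma~\ref{lem:twist}, and it lies in $\mathbb T^2\setminus D_{1/8}$ because $H=\mathrm{id}$ on $D_{1/8}$. By Lemma~\ref{lem:return}, $\chi>0$ on a set of positive volume.

So $\chi$ is not almost everywhere constant, and Corollary~\ref{cor:variance} gives $\inf_J\mathcal E(J)>h_\mu(X)^2/\mathrm{Vol}$.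
\end{proof}

\begin{remark}
The disproof needs only half of the theory. By \eqref{eq:lower}, the strict Cauchy--Schwarz inequality, and Ruelle's inequality,
\[
\inf_J\mathcal E(J)\ge\int\chi^2\,d\mu>\frac{(\int\chi\,d\mu)^2}{\mathrm{Vol}}\ge\frac{h_\mu(X)^2}{\mathrm{Vol}} .
\]
Neither the barycenters nor Pesin's formula are used.
\end{remark}

\section{Every contact manifold}\label{sec:every}

To prove Theorem~\ref{thm:every} we carry out the construction inside a tubular neighborhood of a transverse knot. The core of the neighborhood will carry a flow with $\chi>0$ on a set of positive volume. Around it we put a shell on which the flow is integrable. The shell confines the core and can be given as much volume as we like without changing $\int\chi\,d\mu$ or $\int\chi^2\,d\mu$. For the core we need a version of $H$ on a disc.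

\subsection{A disc map}

Let $B_\rho\subset\mathbb R^2$ be the open disc of radius $\rho$ about $0$, let $B=B_1$, and let $\omega_0=dx\wedge dy$. A compactly supported diffeomorphism $\psi$ of $B$ extends by the identity to the closed disc $\overline B$, and $\lambda_\psi$ is understood for this extension.

\begin{lemma}\label{lem:disc}
There is an area-preserving diffeomorphism $\psi$ of $(B,\omega_0)$ with compact support such that $\lambda_\psi>0$ on a set of positive area. It is the time-one map of a time-dependent vector field $Z_t$ with $\iota_{Z_t}\omega_0=dK_t$, where $K$ is a smooth compactly supported function on $\mathbb R/\mathbb Z\times B$ and $K_t=K(t,\cdot)$.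
\end{lemma}

\begin{proof}
The idea is to divide the torus by $-\mathrm{Id}$. The quotient is a sphere on which $H$ induces a map that is the identity near the branch points, and removing a neighborhood of one branch point leaves a disc.

\emph{The quotient.} Let $S=\mathbb T^2/\{\pm1\}$ with projection $\pi$. It is a closed oriented surface, with smooth (complex) structure given near the four branch points $\pi(q)$ by $w=(z-q)^2$, where $z=x+iy$. Its Euler characteristic is $\frac{0-4}2+4=2$, so $S\cong S^2$. The map $H$ commutes with $-\mathrm{Id}$ and is the identity near the points $q$ by \eqref{eq:Hid}. So it descends to a diffeomorphism $\bar H$ of $S$ that is the identity on the images of the discs of radius $\frac18$.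

\emph{The area form.} Away from the branch points $\omega$ descends. Near a branch point, $\frac i2\,dw\wedge d\bar w=4|z-q|^2\,dx\wedge dy$, so the descended form is $\frac1{4|w|}\cdot\frac i2\,dw\wedge d\bar w$. Replace $\frac1{4|w|}$ by a smooth positive function that agrees with it for $|w|\ge\frac1{256}$, that is, for $|z-q|\ge\frac1{16}$. The change takes place where $\bar H=\mathrm{id}$, so $\bar H$ preserves the resulting smooth area form on $S$.

\emph{The disc.} With $D_{1/16}$ the disc about $p=(\frac12,\frac12)$, the set $\Delta=S\setminus\pi(D_{1/16})$ is the complement of an open disc in a sphere, hence a closed disc, and $\bar H=\mathrm{id}$ near $\partial\Delta$. By Moser's theorem, $\Delta$ with its area form is diffeomorphic to a round closed disc of the same area with the form $\omega_0$. After a dilation, $\bar H|_\Delta$ becomes an area-preserving diffeomorphism $\psi$ of $B$ with compact support.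

\emph{Growth.} Let $W$ be the union of the four open discs in \eqref{eq:Hid}. If $\lambda_H(z)>0$, then the $H$-orbit of $z$ avoids $W$, because $W$ consists of fixed points with $DH=\mathrm{Id}$. On the compact set $\mathbb T^2\setminus W$, $\pi$ is a local diffeomorphism intertwining $H$ and $\bar H$, and norms upstairs and downstairs are comparable. So $\lambda_{\bar H}(\pi(z))=\lambda_H(z)$ for such $z$. By Lemma~\ref{lem:twist} the image of $\{\lambda_H>0\}$, which lies in $\Delta$, has positive area. The identification of $\Delta$ with the round disc is a diffeomorphism of compact surfaces, so $\lambda_\psi>0$ on a set of positive area.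

\emph{The Hamiltonian.} By Smale's theorem there is a smooth isotopy $\psi_t$ from $\psi_0=\mathrm{id}$ to $\psi_1=\psi$ with support in a fixed compact subset of $B$. Moser's method makes it area-preserving, as follows. The $2$-forms $\psi_t^*\omega_0-\omega_0$ have support in a fixed compact set and integral zero. By the Poincar\'e lemma with compact supports, whose primitives can be chosen to depend linearly on the form, they equal $d\sigma_t$ with $\sigma_t$ supported in a fixed compact set, smooth in $t$, and $\sigma_0=\sigma_1=0$. For each $t$ the forms $\omega_0+a\,d\sigma_t$, $a\in[0,1]$, are area forms. Integrating the corresponding vector fields along these paths gives compactly supported diffeomorphisms $\theta_t$ with $\theta_t^*\psi_t^*\omega_0=\omega_0$ and $\theta_0=\theta_1=\mathrm{id}$. Then $\psi_t\circ\theta_t$ is an area-preserving isotopy from $\mathrm{id}$ to $\psi$; see \cite{MS}. If $Z_t$ generates it, then $\iota_{Z_t}\omega_0$ is closed with support in a fixed compact set, and $H^1_c(B)=0$ gives $\iota_{Z_t}\omega_0=dK_t$ with $K_t$ supported in a fixed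 compact set and smooth in $t$. Finally, reparametrize the isotopy in time so that it is constant for $t$ near $0$ and $1$. Then $K_t=0$ there, and $K$ is smooth on $\mathbb R/\mathbb Z\times B$.
\end{proof}

\subsection{Implantation}

Let $(M,\xi)$ be a closed connected co-oriented contact 3-manifold, oriented by $\xi$. Let $t\in\mathbb R/\mathbb Z$ and $\beta=\frac12(x\,dy-y\,dx)=\frac{r^2}2\,d\theta$, where $(r,\theta)$ are now polar coordinates on $\mathbb R^2$; thus $d\beta=\omega_0$. Let $\psi$, $Z_t$, and $K$ be as in Lemma~\ref{lem:disc}.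

\emph{The neighborhood.} There is a knot positively transverse to $\xi$: in a Darboux chart, where $\xi=\ker(dz+r^2d\theta)$, take a circle $r=\mathrm{const}>0$, $z=\mathrm{const}$. By the neighborhood theorem for transverse knots \cite[\S2.5]{Ge}, there are $r_0>0$ and an embedded $\mathbb R/\mathbb Z\times B_{r_0}\subset M$ on which $\xi=\ker(dt+\beta)$, as co-oriented plane fields. For $C>0$, using $\sqrt C\,(x,y)$ as new disc coordinates turns the form $C(dt+\beta)$ into
\[
C\,dt+\beta\quad\text{on}\quad\mathbb R/\mathbb Z\times B_{R_1},\qquad R_1=\sqrt C\,r_0 .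
\]
So a large factor $C$ makes room for the unit disc. Write $d_zK$ for the differential of $K$ along the disc, so that $d_zK=dK_t$ on $\{t\}\times B$, and define $\kappa$ by $\kappa\,\omega_0=\beta\wedge d_zK$. The functions $K$ and $\kappa$ live on $\mathbb R/\mathbb Z\times B$ and do not depend on $C$. Choose $C$ so large that
\[
R_1>1\qquad\text{and}\qquad C>\max|K|+\max|\kappa| .
\]
Fix $1<R_2<R_3<R_1$, and fix a contact form $\alpha_1$ for $\xi$ that equals $C\,dt+\beta$ on $\mathbb R/\mathbb Z\times B_{R_3}$; it is obtained from any contact form for $\xi$ by multiplication with a suitable positive function.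

\emph{The contact forms.} Let $\rho=\rho(r)\ge1$ be smooth, equal to $1$ outside $1<r<R_2$, and extended by $1$ to all of $M$. For $v\in[0,1]$ put
\[
\alpha^v=\rho\,\alpha_1+vK\,dt ,
\]
where $K\,dt$ is extended by zero outside $\mathbb R/\mathbb Z\times B$. On $\mathbb R/\mathbb Z\times B$ we have $\rho=1$, $\alpha^v=(C+vK)\,dt+\beta$, and $d\alpha^v=\omega_0+v\,d_zK\wedge dt$. Since $\beta\wedge\omega_0=0$,
\[
\alpha^v\wedge d\alpha^v=(C+vK+v\kappa)\,\omega_0\wedge dt,
\]
which is positive by the choice of $C$. Elsewhere $\alpha^v=\rho\,\alpha_1$ is a contact form for $\xi$. So all $\alpha^v$ are positive contact forms, and $\ker\alpha^0=\xi$. By Gray's theorem there is a diffeomorphism $\Theta$ of $M$, isotopic to the identity, such that $\Theta^*\alpha^1$ is a contact form for $\xi$. The quantities $\inf\mathcal E$, $h_\mu$, and $\mathrm{Vol}$ are invariant under diffeomorphisms. Hence it suffices to study $\alpha=\alpha^1$.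

\subsection{Core, shell, and exterior}

\begin{proof}[Proof of Theorem~\ref{thm:every}]
We use the contact form $\alpha=\alpha^1$ constructed above. Everything in it is fixed except for the function $\rho$.

\emph{Core: $r\le1$.} Let $R=\partial_t+Z_t$. Since $d\alpha=\omega_0+d_zK\wedge dt$ and $dK_t(Z_t)=\omega_0(Z_t,Z_t)=0$,
\[
\iota_Rd\alpha=\iota_{Z_t}\omega_0+dK_t(Z_t)\,dt-d_zK=0 .
\]
Contracting $\beta\wedge\omega_0=0$ with $Z_t$ gives $\beta(Z_t)\,\omega_0=\beta\wedge dK_t=\kappa\,\omega_0$. So
\[
\alpha(R)=C+K+\beta(Z_t)=C+K+\kappa>0,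
\]
and $X_\alpha=R/\alpha(R)$. At $r=1$ the same formulas hold by continuity, with $Z_t=0$. Hence the first return map of the closed disc $\{0\}\times\overline B$ is $\psi$, extended by the identity to $\partial B$. The return time is the integral of $\alpha(R)$ over the orbit of $R$ from $t=0$ to $t=1$, which is smooth and positive. By Lemmas~\ref{lem:disc} and~\ref{lem:return}, $\chi>0$ on a set of positive volume in the core.

\emph{Shell: $1<r<R_2$.} Here $\alpha=A\,dt+E\,d\theta$ with $A=C\rho(r)$ and $E=\frac{r^2}2\rho(r)$. Then $d\alpha=dr\wedge(A'\,dt+E'\,d\theta)$ annihilates $E'\partial_t-A'\partial_\theta$, so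
\[
X_\alpha=\frac{E'\,\partial_t-A'\,\partial_\theta}{AE'-EA'}=:a(r)\,\partial_t+b(r)\,\partial_\theta ,
\]
where the denominator is nonzero because $\alpha$ is a contact form. The time-$s$ map of the flow is $(t,r,\theta)\mapsto(t+s\,a(r),\,r,\,\theta+s\,b(r))$. Its differential grows at most linearly in $s$, so $\chi=0$ on the shell.

\emph{Exterior: the complement of $\mathbb R/\mathbb Z\times B_{R_2}$.} Here $\alpha=\alpha_1$.

\emph{Dilution.} The tori $r=\mathrm{const}\in[1,R_2]$ are invariant, for $r=1$ and $r=R_2$ by continuity, so core, shell, and exterior are invariant sets. On the core and on the exterior $\alpha$ does not depend on $\rho$, and on the shell $\chi=0$. Hence $\int\chi\,d\mu$ and $\int\chi^2\,d\mu$ are positive, finite, and independent of $\rho$. Since $(\rho\alpha_1)\wedge d(\rho\alpha_1)=\rho^2\,\alpha_1\wedge d\alpha_1$, the shell has volume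
\[
\int_{1<r<R_2}\rho^2\,C\,dt\wedge r\,dr\wedge d\theta ,
\]
which can be made arbitrarily large by the choice of $\rho$. By Pesin's formula \eqref{eq:pesin}, $h_\mu(X_\alpha)=\int\chi\,d\mu>0$, and by Theorem~\ref{thm:main},
\[
\frac{\mathrm{Vol}\cdot\inf_J\mathcal E(J)}{h_\mu(X_\alpha)^2}=\mathrm{Vol}\cdot\frac{\int\chi^2\,d\mu}{\bigl(\int\chi\,d\mu\bigr)^2}\,.
\]
The fraction on the right is fixed and positive, while $\mathrm{Vol}$ is unbounded.
\end{proof}

Thus the inequality $\inf_J\mathcal E(J)\ge h_\mu(X_\alpha)^2/\mathrm{Vol}$ holds for all contact forms, but on no closed co-oriented contact 3-manifold can it be reversed, even up to a constant factor.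

\begin{thebibliography}{9}

\bibitem{Ge}
Geiges,
\emph{An Introduction to Contact Topology}.

\bibitem{MS}
McDuff and Salamon,
\emph{Introduction to Symplectic Topology}.

\bibitem{Pe}
Pesin,
1977 (entropy formula for a smooth invariant volume).

\bibitem{Ru}
Ruelle,
1978 (inequality between entropy and Lyapunov exponents).

\bibitem{P}
``What Is Rational 4-Genus?'',
\url{http://Etnyre.math.gatech.edu/TechTopology/2023/Part.2.LightningSlides.pdf}.

\end{thebibliography}

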